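\title{Rings without indigent modules}

\begin{abstract}
A module $M$ is indigent if the injective modules are the only modules $K$ for which every homomorphism $K\to M$ extends to the injective envelope of $K$. We show that not every ring has an indigent module: the ring of eventually constant sequences over a field has none. Every right Noetherian ring has an indigent right module. A ring $R$ with a strictly increasing chain of right ideals of infinite regular length $\mu$ has none, provided that $|R|\le\mu$, or that $R$ is right coherent and all its right ideals are generated by at most $\mu$ elements. Consequently, among countable rings, and among right coherent rings of cardinality less than $\aleph_\omega$, the rings with an indigent right module are exactly the right Noetherian ones.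
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, $R$ is an associative ring with $1$, modules are right $R$-modules unless they are called left modules, $E(K)$ denotes the injective envelope of $K$, and we work in ZFC.

A module is injective if every homomorphism into it that is defined on a submodule of some module extends to the whole module. To measure how far a module is from being injective, one can fix the large module and let the submodule vary, or fix the submodule and let the large module vary.

In the first approach, a module $U$ is \emph{$Y$-injective} if for every submodule $X$ of $Y$ every homomorphism $X\to U$ extends to $Y$. The modules $Y$ with this property form the \emph{injectivity domain} $\mathfrak{In}^{-1}(U)$. It contains all semisimple modules, whose submodules are direct summands, and $U$ is called \emph{poor} if it contains nothing else. It is known that over every ring there exists a poor module.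

In the second approach, a module $M$ is \emph{$K$-subinjective} if for every module $L$ containing $K$ as a submodule every homomorphism $K\to M$ extends to $L$. It suffices to test $L=E(K)$: for any $L\supseteq K$ the inclusion $K\to E(K)$ extends to a homomorphism $L\to E(K)$, which can be followed by an extension $E(K)\to M$. The modules $K$ such that $M$ is $K$-subinjective form the \emph{subinjectivity domain} $\underline{\mathfrak{In}}^{-1}(M)$. It contains all injective modules, and $M$ is called \emph{indigent} if it contains nothing else. The following question comes from \cite{source}.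

\begin{quote}
\emph{Does every ring have an indigent module?}
\end{quote}

Let us say that $M$ \emph{detects} $K$ if some homomorphism $K\to M$ does not extend to $E(K)$. Then $M$ is indigent exactly when it detects every noninjective module. An injective module detects nothing, so an indigent module is as far from injective as this measure allows.

\begin{example}\label{ex:Z}
Over $\mathbb Z$ the injective modules are the divisible groups, and $M=\bigoplus_p\mathbb Z/p\mathbb Z$, with $p$ ranging over the primes, is indigent. Indeed, if $K$ is not divisible, then $K/pK\neq0$ for some $p$, so there is a nonzero homomorphism $K\to\mathbb Z/p\mathbb Z\subseteq M$. It does not extend to $E(K)$, because the image of a divisible group is divisible and $M$ has no nonzero divisible subgroup.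
\end{example}

Two observations show that the question is one of size. A noninjective module $K$ detects itself: if the identity of $K$ extended to $E(K)\to K$, then $K$ would be a direct summand of $E(K)$ and hence injective. And a product $\prod_iM_i$ detects $K$ if and only if some $M_i$ does, since homomorphisms into a product are extended one component at a time. So every \emph{set} of noninjective modules is detected by a single module, namely its product, and the question is whether one module can detect the whole class. One would guess that it can. The parallel statement for poor modules is true, and by Baer's criterion injectivity is decided by a set of tests, the inclusions of right ideals in $R$. However, Baer's criterion concerns homomorphisms \emph{into} $K$, while detection concerns homomorphisms \emph{out of} $K$. For finitely generated right ideals, character duality converts the former into the latter. For other right ideals there need not be any conversion, and the answer to the question is negative.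

\begin{theorem}\label{thm:A}
Let $F$ be any field and let $R\subset F^{\mathbb N}$ be the commutative ring of eventually constant sequences. Then $R$ has no indigent module.
\end{theorem}

The remaining results say more about which rings have indigent modules. They are not used in the proof of Theorem~\ref{thm:A}.

\begin{theorem}\label{thm:B}
Every right Noetherian ring has an indigent right module.
\end{theorem}

Recall that $R$ is \emph{right coherent} if every finitely generated right ideal is finitely presented; equivalently, for all $a_1,\dots,a_n\in R$ the module of relations $\{(s_1,\dots,s_n)\in R^n:\sum_ka_ks_k=0\}$ is finitely generated. An infinite cardinal $\mu$ is \emph{regular} if the supremum of fewer than $\mu$ ordinals below $\mu$ is below $\mu$; the cardinal $\aleph_0$ and all successor cardinals are regular.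

\begin{theorem}\label{thm:C}
Let $\mu$ be an infinite regular cardinal such that $R$ has a strictly increasing chain $(I_i)_{i<\mu}$ of right ideals. Assume that either
\begin{enumerate}
\item[(i)] $|R|\le\mu$, or
\item[(ii)] $R$ is right coherent and every right ideal is generated by at most $\mu$ elements.
\end{enumerate}
Then $R$ has no indigent right module.
\end{theorem}

\begin{corollary}\label{cor:D}
\begin{enumerate}
\item[(1)] A countable ring has an indigent right module if and only if it is right Noetherian.
\item[(2)] A right coherent ring (for example, a von Neumann regular or a right semihereditary ring) with $|R|<\aleph_\omega$ has an indigent right module if and only if it is right Noetherian.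
\end{enumerate}
\end{corollary}

We do not settle whether every ring that is not right Noetherian lacks an indigent module.

The two negative results are proved by the same scheme. Given $M$, we have to find a noninjective module that $M$ does not detect. We choose a cardinal $\kappa$ much larger than $|M|$, a module $D$ of cardinality at most $\kappa$ with injective envelope $P$, and we look for $K$ among the kernels of nonzero homomorphisms $\ell$ on $P$ that vanish on $D$. There are at most $2^\kappa$ homomorphisms $D\to M$, and each of them rules out only a few candidates for $\ell$, while $D$ is built so that there are $2^{2^\kappa}$ candidates. A candidate that is never ruled out gives the module $K$. For the ring of Theorem~\ref{thm:A} this is linear algebra (Section~\ref{sec:A}). For Theorem~\ref{thm:C} the module $D$ lives on a tree with few nodes and many branches (Sections~\ref{sec:T} and~\ref{sec:tree}), and the existence of the candidates needs an extension property that is proved in Section~\ref{sec:ext}.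

\section{Essential extensions and towers of cardinals}\label{sec:tools}

We use the following textbook facts. By \emph{Baer's criterion}, a module $C$ is injective if and only if every homomorphism $\varphi$ from a right ideal $\mathfrak a$ to $C$ has the form $\varphi(a)=ca$ for some $c\in C$. Products and direct summands of injective modules are injective, and an injective submodule of any module is a direct summand. A submodule $N$ of $L$ is \emph{essential} if it meets every nonzero submodule of $L$ nontrivially, that is, if for every $0\ne x\in L$ there is $r\in R$ with $0\neq xr\in N$. The envelope $E(N)$ is an injective module containing $N$ as an essential submodule, and every injective module that contains $N$ contains an injective envelope of $N$. Three consequences will be used repeatedly.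
\begin{enumerate}
\item[(E1)] If $N$ is essential in $L$, a homomorphism on $L$ that is injective on $N$ is injective, since its kernel meets $N$ trivially.
\item[(E2)] If $N_k$ is essential in $L_k$ for $k=1,\dots,n$, then $\bigoplus_kN_k$ is essential in $\bigoplus_kL_k$: multiply a nonzero element by ring elements $r_1,\dots,r_n$ in turn, where $r_k$ moves the $k$-th coordinate to a nonzero element of $N_k$ if that coordinate is nonzero, and $r_k=1$ otherwise.
\item[(E3)] If $K$ is a proper essential submodule of an injective module $P$, then $E(K)=P$ and $K$ is not injective, since a complement of $K$ in $P$ would be a nonzero submodule meeting $K$ trivially.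
\end{enumerate}

The extensions that show that $M$ does not detect $K$ will be obtained from the following lemma.

\begin{lemma}[extension by zero]\label{lem:zero}
Let $K$ and $U$ be submodules of $P$ with $K+U=P$, and let $f\colon K\to M$ be a homomorphism that vanishes on $K\cap U$. Then $f$ extends to a homomorphism $P\to M$.
\end{lemma}

\begin{proof}
Put $g(k+u)=f(k)$ for $k\in K$, $u\in U$. If $k+u=k'+u'$, then $k-k'=u'-u\in K\cap U$, so $f(k)=f(k')$.
\end{proof}

As usual, an ordinal is the set of all smaller ordinals and cardinals are initial ordinals. For an infinite cardinal $\lambda$ we use that $\lambda<2^\lambda$ and that $\nu^\lambda\le(2^\lambda)^\lambda=2^\lambda$ whenever $\nu\le2^\lambda$. The counting arguments need a cardinal $\kappa$, above any prescribed bound, for which a product of $\mu$ sets of size at most $\kappa$ can be as large as the power set of $\kappa$. A tower of exponentials of height $\mu$ provides it.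

\begin{lemma}\label{lem:tower}
Let $\mu\le\kappa_0$ be infinite cardinals. Define $\kappa_{j+1}=2^{\kappa_j}$ for $j<\mu$, $\kappa_j=\sup_{k<j}\kappa_k$ for limit ordinals $j<\mu$, and $\kappa=\sup_{j<\mu}\kappa_j$. Then $2^{\kappa_j}<\kappa$ for all $j<\mu$, and
\[
\prod_{j<\mu}\kappa_j=\kappa^\mu=2^\kappa .
\]
\end{lemma}

\begin{proof}
We have $2^{\kappa_j}=\kappa_{j+1}<\kappa_{j+2}\le\kappa$. The sum $\sigma=\sum_{j<\mu}\kappa_j$ is an upper bound of the $\kappa_j$, so $\kappa\le\sigma$ and
\[
2^\kappa\le2^{\sigma}=\prod_{j<\mu}2^{\kappa_j}=\prod_{j<\mu}\kappa_{j+1}\le\prod_{j<\mu}\kappa_j\le\kappa^\mu\le\kappa^\kappa\le2^\kappa .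
\]
The inequality $\prod_j\kappa_{j+1}\le\prod_j\kappa_j$ holds because the left side is the product over the successor indices only.
\end{proof}

\section{Noetherian rings}\label{sec:B}

Suppose that $K$ fails Baer's criterion at a finitely generated right ideal $\sum_{i\le n}a_iR$. Then some tuple in $K^n$ has the form $(xa_1,\dots,xa_n)$ with $x\in E(K)$ but not with $x\in K$. We want to turn this tuple into a homomorphism out of $K$, with a target that depends only on the $a_i$.

For $\bar a=(a_1,\dots,a_n)\in R^n$ let $L_{\bar a}$ be the left module $R^n/R\bar a$. Tensoring the exact sequence $R\to R^n\to L_{\bar a}\to0$, in which $1\mapsto\bar a$, with a right module $X$ gives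
\begin{equation}\label{eq:tensor}
X\otimes_RL_{\bar a}=X^n/\{(xa_1,\dots,xa_n):x\in X\},
\end{equation}
naturally in $X$. For a left module $L$, the \emph{character module} $L^+=\operatorname{Hom}_{\mathbb Z}(L,\mathbb Q/\mathbb Z)$ is a right module with $(\chi r)(w)=\chi(rw)$. Homomorphisms $f\colon X\to L^+$ correspond bijectively to characters $\chi\colon X\otimes_RL\to\mathbb Q/\mathbb Z$ through $f(x)(w)=\chi(x\otimes w)$. Every nonzero element of an abelian group is sent to a nonzero element by some character.

\begin{proposition}\label{prop:fg}
Let $R$ be any ring, $\bar a\in R^n$ and $\mathfrak a=\sum_ia_iR$. If some homomorphism $\varphi\colon\mathfrak a\to K$ does not extend to $R$, then $L_{\bar a}^+$ detects $K$.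
\end{proposition}

\begin{proof}
Write $E=E(K)$ and $L=L_{\bar a}$, and let $z\in K\otimes_RL$ be the class of $(\varphi(a_1),\dots,\varphi(a_n))$. If $z=0$, then by \eqref{eq:tensor} there is $k\in K$ with $\varphi(a_i)=ka_i$ for all $i$, and $r\mapsto kr$ extends $\varphi$; so $z\ne0$. Since $E$ is injective, there is $x\in E$ with $\varphi(a_i)=xa_i$ for all $i$, so the image of $z$ in $E\otimes_RL$ is $0$. Choose a character $\chi$ of $K\otimes_RL$ with $\chi(z)\ne0$ and let $f\colon K\to L^+$ correspond to it. If $g\colon E\to L^+$ extended $f$, the character $\chi'$ of $E\otimes_RL$ corresponding to $g$ would satisfy $\chi'(k\otimes w)=g(k)(w)=\chi(k\otimes w)$ for $k\in K$, $w\in L$. Then $\chi$ would factor through $K\otimes_RL\to E\otimes_RL$, and $\chi(z)=0$, a contradiction.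
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $M=\prod_{\bar a}L_{\bar a}^+$, the product over all finite tuples of elements of $R$. Let $K$ be noninjective. By Baer's criterion some homomorphism from a right ideal $\mathfrak a$ to $K$ does not extend to $R$. As $R$ is right Noetherian, $\mathfrak a$ is generated by a finite tuple $\bar a$. By Proposition~\ref{prop:fg} the factor $L_{\bar a}^+$ detects $K$, and so does $M$.
\end{proof}

For $R=\mathbb Z$ and $\bar a=(p)$ we have $L_{\bar a}^+\cong\mathbb Z/p\mathbb Z$, the building block of Example~\ref{ex:Z}. The finiteness of $\bar a$ enters through the identification of $X\otimes_RR^n$ with $X^n$ in \eqref{eq:tensor}.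

\section{Eventually constant sequences}\label{sec:A}

In this section $F$ is a field and $R\subset F^{\mathbb N}$ is the ring of eventually constant sequences. Let $e_n\in R$ have $1$ in position $n$ and $0$ elsewhere, and let $S=\bigoplus_ne_nR$ be the ideal of sequences with finite support. Then $R=F\cdot1+S$, and every module is an $F$-vector space. For $c\in R$ let $c'$ be the sequence with $c'_n=c_n^{-1}$ if $c_n\ne0$ and $c'_n=0$ if $c_n=0$. It is eventually constant, and $cc'$ is the idempotent with the same support as $c$.

The ideal $S$ is not finitely generated, and it is the source of the noninjective modules that we need. For an $F$-vector space $V$ let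
\[
P=\prod_{n\in\mathbb N}V,\qquad D=\bigoplus_{n\in\mathbb N}V\subseteq P,
\]
with the coordinatewise action $(pr)_n=p_nr_n$, and let $\iota_n\colon V\to D$ be the inclusion of the $n$-th summand. Thus $pe_n=\iota_n(p_n)$.

\begin{lemma}\label{lem:P}
The module $P$ is injective. Every $F$-subspace $K$ with $D\subseteq K\subsetneq P$ is a noninjective submodule with $E(K)=P$.
\end{lemma}

\begin{proof}
Let $V_{(n)}$ be $V$ with $R$ acting through the $n$-th coordinate, so that $P=\prod_nV_{(n)}$. We check Baer's criterion for $\varphi\colon\mathfrak a\to V_{(n)}$. As $e_n$ acts as the identity on $V_{(n)}$, we have $\varphi(a)=\varphi(a)e_n=\varphi(ae_n)$. If $\mathfrak ae_n=0$, then $\varphi=0$. Otherwise $\mathfrak a$ contains $ae_n=a_ne_n$ with $a_n\ne0$, hence $e_n$, and $\varphi(a)=\varphi(e_na)=\varphi(e_n)a$ for all $a\in\mathfrak a$. So each $V_{(n)}$ is injective, and so is $P$.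

If $0\ne p\in P$, then $0\ne pe_n\in D$ for some $n$; thus $D$, and with it $K$, is essential in $P$. Since $R=F\cdot1+S$ and $PS\subseteq D$, the subspace $K$ is a submodule. Now apply (E3).
\end{proof}

We take for $K$ a hyperplane, the kernel of a nonzero linear functional $\ell\colon P\to F$ with $\ell(D)=0$. The method is already visible when $V=F$ and $M$ is itself such a hyperplane.

\begin{example}\label{ex:hyper}
Let $F$ be countable and $V=F$, so that $P=F^{\mathbb N}$ and $D=S$. Let $M=\ker\ell_0$ for a nonzero functional $\ell_0$ on $P$ with $\ell_0(S)=0$. This $M$ detects itself; we find another hyperplane that it does not detect. For $c\in F^{\mathbb N}$ let $m_c\colon P\to P$ be multiplication by $c$. There are at most $2^{\aleph_0}$ functionals of the form $\ell_0m_c$. On the other hand $P/S$ has cardinality $2^{\aleph_0}$, hence dimension $2^{\aleph_0}$, so it carries $2^{2^{\aleph_0}}$ functionals. Choose $\ell$ with $\ell(S)=0$ that is not of the form $\ell_0m_c$; then $\ell\ne\ell_0m_0=0$. Let $K=\ker\ell$ and $f\colon K\to M$. We have $f(e_n)=f(e_n)e_n=c_ne_n$ for some $c_n\in F$, and $f(k)e_n=f(ke_n)=k_nc_ne_n$, so $f=m_c|_K$. The functional $\ell_0m_c$ vanishes on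 $K$, so $\ell_0m_c=t\ell$ with $t\in F$. If $t\ne0$, then $\ell=\ell_0m_{c/t}$, which is excluded. Hence $\ell_0m_c=0$, that is, $m_c(P)\subseteq M$, and $m_c$ extends $f$.
\end{example}

The product of all these hyperplanes of $F^{\mathbb N}$ detects each of them, so for a general $M$ the space $V$ has to grow with $M$. The example also used that a homomorphism $K\to M$ is determined by its restriction to $D$. This fails if $M$ has nonzero elements annihilated by $S$, but such elements can be split off.

\begin{lemma}\label{lem:split}
For every module $M$ the submodule $M_0=\{m\in M:mS=0\}$ is injective. Hence $M=M_0\oplus M_1$, where $M_1$ has no nonzero element annihilated by $S$.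
\end{lemma}

\begin{proof}
Let $\varphi\colon\mathfrak a\to M_0$. If $a\in\mathfrak a\cap S$, then $a=ae$ for the idempotent $e=aa'\in S$, so $\varphi(a)=\varphi(a)e=0$. Thus $\varphi=0$ if $\mathfrak a\subseteq S$. Otherwise take $c\in\mathfrak a\setminus S$. Its eventual value is nonzero, so $j=cc'\in\mathfrak a$ has eventual value $1$, that is, $1-j\in S$. For $a\in\mathfrak a$ we have $a-ja=(1-j)a\in\mathfrak a\cap S$, so $\varphi(a)=\varphi(ja)=\varphi(j)a$. By Baer's criterion $M_0$ is injective. It has a complement $M_1$, and an element of $M_1$ annihilated by $S$ lies in $M_0\cap M_1=0$.
\end{proof}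

If $V$ is much larger than $M$, a homomorphism $f\colon K\to M_1$ cannot see much of $V$: the maps $f\iota_n\colon V\to M_1$ have kernels $U_n$ of small codimension. We shall see that $f$ vanishes on $K\cap\prod_nU_n$, so Lemma~\ref{lem:zero} applies as soon as $\ell$ does not vanish on $\prod_nU_n$. It remains to find one $\ell$ that works for all sequences $(U_n)$ at once. If $|V|=\kappa$, there may be $2^\kappa$ such sequences, and there are about $2^{\kappa^{\aleph_0}}$ functionals on $P/D$. For $\kappa=2^\lambda$ with $\lambda$ infinite, these two bounds coincide and counting gives nothing; for the tower of Lemma~\ref{lem:tower} the second is the power set of the first.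

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $M$ be any module, $M=M_0\oplus M_1$ as in Lemma~\ref{lem:split}. Let $\kappa_0$ be an infinite cardinal with $\kappa_0\ge|F|,|M|$, and let $\kappa_j$ and $\kappa$ be as in Lemma~\ref{lem:tower} with $\mu=\aleph_0$, so that $\kappa^{\aleph_0}=2^\kappa$. Let $\dim V=\kappa$; then $|V|=\kappa$. Let $\mathcal U$ be the set of sequences $(U_n)$ of subspaces of $V$ with $\dim V/U_n\le\kappa_0$ for all $n$.

\emph{Choice of $K$.} We have $|P|=\kappa^{\aleph_0}=2^\kappa$ and $|D|=\kappa$, so $|P/D|=2^\kappa$, and $\dim P/D=2^\kappa$ because $|F|\le\kappa$. Hence at least $2^{2^\kappa}$ functionals on $P$ vanish on $D$. Now fix $(U_n)\in\mathcal U$. The functionals on $P$ that vanish on $\prod_nU_n$ are the functionals on $\prod_nV/U_n$, a set with at most $\kappa_0^{\aleph_0}\le\kappa_1$ elements, so there are at most $|F|^{\kappa_1}\le\kappa_2$ of them. Since $|\mathcal U|\le(2^\kappa)^{\aleph_0}=2^\kappa$, at most $2^\kappa\cdot\kappa_2=2^\kappa$ functionals vanish on $\prod_nU_n$ for some $(U_n)\in\mathcal U$. So there is a functional $\ell\colon P\to F$ that vanishes on $D$ and on no $\prod_nU_n$ with $(U_n)\in\mathcal U$. Let $K=\ker\ell$. It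 is a hyperplane containing $D$, so $K$ is not injective and $E(K)=P$ by Lemma~\ref{lem:P}, and
\begin{equation}\label{eq:sum}
K+\prod_nU_n=P\qquad\text{for all }(U_n)\in\mathcal U .
\end{equation}

\emph{$M$ does not detect $K$.} Let $f\colon K\to M$ have components $f_0\colon K\to M_0$ and $f_1\colon K\to M_1$. The map $f_0$ extends to $P$ because $M_0$ is injective. Let $U_n$ be the kernel of the linear map $f_1\iota_n\colon V\to M_1$. Then $\dim V/U_n\le\dim_FM_1\le\kappa_0$, so $(U_n)\in\mathcal U$. For $k\in K\cap\prod_nU_n$ and every $n$ we have
\[
f_1(k)e_n=f_1(ke_n)=f_1\iota_n(k_n)=0 ,
\]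
so $f_1(k)S=0$ and therefore $f_1(k)=0$. By \eqref{eq:sum} and Lemma~\ref{lem:zero}, applied to the submodule $\prod_nU_n$, the map $f_1$ extends to $P$. Thus $f$ extends to $E(K)$, and $M$ is not indigent.
\end{proof}

\begin{remark}\label{rem:AC}
Theorem~\ref{thm:A} is also a special case of Theorem~\ref{thm:C}(ii), with $\mu=\aleph_0$ and $I_i=\sum_{n<i}e_nR$. Indeed $c=cc'c$ for all $c\in R$, so $R$ is von Neumann regular and hence coherent; and every ideal is generated by its idempotents $cc'$, of which $R$ has only countably many.
\end{remark}

\section{The module attached to a chain of right ideals}\label{sec:T}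

From here to the end of Section~\ref{sec:ext}, $R$, $\mu$ and $(I_i)_{i<\mu}$ are as in Theorem~\ref{thm:C}.

The proof of Theorem~\ref{thm:A} used two special features of the ring. The splitting of $M$ allowed us to pass from the vanishing of $f_1$ on $D\cap\prod_nU_n$ to its vanishing on $K\cap\prod_nU_n$. And $S$ annihilates $P/D$, so every linear functional on $P/D$ could be used to define $K$. The proof of Theorem~\ref{thm:C} uses neither.

In place of the splitting we arrange that the submodule $U$ to which Lemma~\ref{lem:zero} is applied satisfies $K\cap U\subseteq D$; then only $f|_D$ matters. If $K$ is the kernel of a surjection $\ell\colon P\to T$ and $D\subseteq K$, the conditions $K+U=P$ and $K\cap U\subseteq D$ say that $\ell$ induces an isomorphism $U/(U\cap D)\cong T$. So the target $T$ must be the quotient of a module by an essential submodule. The chain of right ideals provides a natural module of this kind. Let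
\[
I=\bigcup_{i<\mu}I_i,\qquad C_i=E(I/I_i),\qquad J=\prod_{i<\mu}C_i ,
\]
let $B^N=\{c\in J:c_i=0\text{ for all }i\ge N\}$ for $N<\mu$, and let $B=\bigcup_{N<\mu}B^N$ be the submodule of elements with bounded support. For $\mu=\aleph_0$ it is the direct sum of the $C_i$. The module $J$ is injective, so it contains an injective envelope $\widehat B$ of $B$, and $J=\widehat B\oplus J''$ for some $J''$. Let $\pi\colon J\to J/B$ be the projection and put
\[
T=\widehat B/B .
\]
Then $J/B=T\oplus\pi(J'')$; let $\rho\colon J/B\to T$ be the projection onto the first summand. The tree construction needs the essential extension $\widehat B$ of $B$, whereas $J/B$ is the module in which equations can be solved coordinatewise; the map $\rho$ carries solutions back to $T$.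

\begin{lemma}\label{lem:Tnonzero}
$T\ne0$.
\end{lemma}

\begin{proof}
Otherwise $B=\widehat B$ is injective. Consider $\varphi\colon I\to J$, $r\mapsto(r+I_i)_{i<\mu}$. If $r\in I_N$, then $r+I_i=0$ for $i\ge N$, so $\varphi$ takes values in $B$. By Baer's criterion there is $c\in B$, say $c\in B^N$, with $\varphi(r)=cr$ for all $r\in I$. The $N$-th coordinate gives $r+I_N=c_Nr=0$ for all $r\in I$, so $I=I_N$. This is false, since $I_N\subsetneq I_{N+1}\subseteq I$.
\end{proof}

This is the only place where we use that the chain is strictly increasing. In place of the abundance of linear functionals we need a way to construct homomorphisms into $T$.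

\begin{proposition}\label{prop:ext}
Let $A_0\subseteq A$ be modules and let $\ell_0\colon A_0\to T$ be a homomorphism such that for every finite subset $Y\subseteq A_0$ some homomorphism $A\to T$ agrees with $\ell_0$ on $Y$. Then $\ell_0$ extends to a homomorphism $A\to T$.
\end{proposition}

The proof is given in Section~\ref{sec:ext}. The regularity of $\mu$ and the hypotheses (i) and (ii) are used there and nowhere else.

Finally we record how $\widehat B$ splits at a level $N<\mu$. For $y\in J$ write $y=y_{<N}+y_{\ge N}$, where $y_{<N}$ keeps the coordinates below $N$ and $y_{\ge N}$ keeps the others. If $y\in\widehat B$, then $y_{<N}\in B^N\subseteq\widehat B$, so $y_{\ge N}\in\widehat B$. Put $\widehat B_{\ge N}=\{y\in\widehat B:y_{<N}=0\}$ and $B_{\ge N}=B\cap\widehat B_{\ge N}$. The submodule $B_{\ge N}$ is essential in $\widehat B_{\ge N}$, because a nonzero multiple in $B$ of an element of $\widehat B_{\ge N}$ lies in $B_{\ge N}$. Moreover $\pi(y)=\pi(y_{\ge N})$: the quotient $T$ does not see initial segments.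

\section{A tree with few nodes and many branches}\label{sec:tree}

Fix a module $M$. We want a module $D$ of cardinality at most $\kappa$ that contains $2^\kappa$ copies of $B$, in such a way that the resulting copies of $T$ in $E(D)/D$ are independent. A direct sum of $2^\kappa$ copies of $B$ is too large. But since $T$ does not see initial segments, the copies of $B$ may overlap in bounded sets of coordinates, and this is how the branches of a tree overlap.

Let $\kappa_0$ be a cardinal with $\kappa_0\ge\mu,|J|,|M|$, and let $\kappa_j$ $(j<\mu)$ and $\kappa$ be as in Lemma~\ref{lem:tower}. A \emph{node of level $i<\mu$} is a function $s$ with domain $i$ and $s(j)\in\kappa_j$ for all $j<i$. A \emph{branch} is a function $b$ with domain $\mu$ and $b(j)\in\kappa_j$ for all $j<\mu$; it passes through the nodes $b|i$, one on each level $i$. Let $\Omega$ be the set of branches. By Lemma~\ref{lem:tower}, $|\Omega|=2^\kappa$.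

For $N<\mu$ let $D^N$ be the module of all functions $d$ on the set of nodes such that $d(s)\in C_i$ if $s$ has level $i$, and $d(s)=0$ if $s$ has level at least $N$. Let
\[
D=\bigcup_{N<\mu}D^N,\qquad P=E(D),\qquad q\colon P\to A=P/D .
\]

\begin{lemma}\label{lem:count}
$|D|\le\kappa$ and $|\operatorname{Hom}(D,M)|\le2^\kappa$.
\end{lemma}

\begin{proof}
Level $i$ has at most $\kappa_i^{|i|}\le\kappa_i^{\kappa_i}\le\kappa_{i+1}$ nodes. So there are at most $|N|\cdot\kappa_N\le\kappa_N$ nodes of level below $N$, and $|D^N|\le\kappa_0^{\kappa_N}\le2^{\kappa_N}<\kappa$. Hence $|D|\le\mu\cdot\kappa=\kappa$ and $|\operatorname{Hom}(D,M)|\le|M|^\kappa\le2^\kappa$.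
\end{proof}

For a branch $b$, let $h_b\colon B\to D$ write an element of $B$ along $b$: $h_b(c)(b|i)=c_i$ for $i<\mu$, and $h_b(c)(s)=0$ for all nodes $s$ not on $b$. It is injective and maps $B^N$ into $D^N$. As $P$ is injective, $h_b$ extends to $\hat h_b\colon\widehat B\to P$, which is injective by (E1). Since $q\hat h_b(B)=0$, there is an induced homomorphism
\[
j_b\colon T\to A,\qquad j_b\pi(y)=q\hat h_b(y)\quad(y\in\widehat B).
\]
The extensions $\hat h_b$ are not given by formulas, and $P$ has no coordinates. The next lemma recovers enough control from the fact that finitely many branches are disjoint from some level on.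

\begin{lemma}[separation]\label{lem:sep}
For every finite set $\Phi\subseteq\Omega$ and every function $\varepsilon\colon\Phi\to\{0,1\}$ there is a homomorphism $\theta\colon A\to T$ with $\theta j_b=\varepsilon_b\operatorname{id}_T$ for all $b\in\Phi$.
\end{lemma}

\begin{proof}
Two distinct branches differ at some $j<\mu$, so there is $N<\mu$ such that the nodes $b|N$ $(b\in\Phi)$ are distinct. Then the nodes $b|i$ with $b\in\Phi$ and $i\ge N$ are pairwise distinct; call $\{b|i:i\ge N\}$ the tail of $b$. Let $D_0$ consist of the elements of $D$ that vanish on all these tails, and let $D_b=h_b(B_{\ge N})$, the set of elements of $D$ supported on the tail of $b$. Cutting a function $d\in D$ into its parts on the tails and the rest gives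
\[
D=D_0\oplus\bigoplus_{b\in\Phi}D_b .
\]
Let $H_b=\hat h_b(\widehat B_{\ge N})\subseteq P$. As $\hat h_b$ is injective and $B_{\ge N}$ is essential in $\widehat B_{\ge N}$, the submodule $D_b$ is essential in $H_b$. The sum map from the external direct sum $D_0\oplus\bigoplus_bH_b$ to $P$ is injective on $D_0\oplus\bigoplus_bD_b$, which is essential by (E2), so it is injective by (E1). Thus the sum $D_0+\sum_bH_b$ in $P$ is direct, and we can define a homomorphism $\lambda$ from it to $\widehat B$ by
\[
\lambda(D_0)=0,\qquad\lambda\hat h_b(w)=\varepsilon_bw\quad(b\in\Phi,\ w\in\widehat B_{\ge N}).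
\]
Since $\widehat B$ is injective, $\lambda$ extends to $\lambda\colon P\to\widehat B$. It maps $D_0$ to $0$ and each $D_b$ into $B$, so $\lambda(D)\subseteq B$ and there is $\theta\colon A\to T$ with $\theta q=\pi\lambda$. Let $b\in\Phi$ and $y\in\widehat B$. The element $\hat h_b(y_{<N})=h_b(y_{<N})$ is supported on levels below $N$, so it lies in $D_0$. Hence $\lambda\hat h_b(y)=\lambda\hat h_b(y_{\ge N})=\varepsilon_by_{\ge N}$, and
\[
\theta j_b\pi(y)=\theta q\hat h_b(y)=\pi\lambda\hat h_b(y)=\varepsilon_b\pi(y_{\ge N})=\varepsilon_b\pi(y).\qedhere
\]
\end{proof}

\begin{corollary}\label{cor:indep}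
Each $j_b$ is injective and the sum $A_0=\sum_{b\in\Omega}j_b(T)$ is direct. For every function $\varepsilon\colon\Omega\to\{0,1\}$ there is a homomorphism $\ell\colon P\to T$ with $\ell(D)=0$ and $\ell\hat h_b=\varepsilon_b\,\pi|_{\widehat B}$ for all $b\in\Omega$.
\end{corollary}

\begin{proof}
Suppose that $\sum_{b\in\Phi}j_b(t_b)=0$ with $\Phi$ finite, and let $b_0\in\Phi$. The homomorphism $\theta$ of Lemma~\ref{lem:sep} for the indicator function of $b_0$ sends the sum to $t_{b_0}$, so $t_{b_0}=0$. This proves the first claim. Given $\varepsilon$, we can therefore define $\ell_0\colon A_0\to T$ by $\ell_0j_b=\varepsilon_b\operatorname{id}_T$. A finite subset of $A_0$ lies in $\sum_{b\in\Phi}j_b(T)$ for some finite $\Phi$, and there $\ell_0$ agrees with the $\theta$ of Lemma~\ref{lem:sep} for $\varepsilon|_\Phi$. By Proposition~\ref{prop:ext}, $\ell_0$ extends to $\bar\ell\colon A\to T$. Put $\ell=\bar\ell q$; then $\ell\hat h_b=\bar\ell j_b\pi|_{\widehat B}=\varepsilon_b\pi|_{\widehat B}$.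
\end{proof}

We now have $2^{2^\kappa}$ candidates for $\ell$, one for each $\varepsilon$. A homomorphism $f\colon D\to M$ cannot tell most branches apart, because $fh_b$ ranges over the small set $\operatorname{Hom}(B,M)$. We choose $\varepsilon$ so that every $f$ confuses a branch $b$ with $\varepsilon_b=1$, which leaves the kernel of $\ell$, with a branch $b'$ with $\varepsilon_{b'}=0$, which stays inside. The difference of the two branches then plays the role of $\prod_nU_n$.

\begin{proof}[Proof of Theorem~\ref{thm:C}, given Proposition~\ref{prop:ext}]
Let $M$ be any module and keep the notation above.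

\emph{Choice of $K$.} For $f\in\operatorname{Hom}(D,M)$ consider the map $\Omega\to\operatorname{Hom}(B,M)$, $b\mapsto fh_b$. Its target has at most $|M|^{|J|}\le\kappa_1$ elements, so at most $2^{\kappa_1}=\kappa_2$ functions $\varepsilon\colon\Omega\to\{0,1\}$ are constant on each of its fibers. By Lemma~\ref{lem:count}, at most $2^\kappa\cdot\kappa_2=2^\kappa$ functions $\varepsilon$ have this property for some $f$. There are $2^{|\Omega|}=2^{2^\kappa}$ functions $\varepsilon$ altogether, so we can fix $\varepsilon$ such that
\begin{equation}\label{eq:pair}
\text{for every }f\colon D\to M\text{ there are }b,b'\in\Omega\text{ with }fh_b=fh_{b'},\ \varepsilon_b=1,\ \varepsilon_{b'}=0 .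
\end{equation}
Let $\ell\colon P\to T$ be as in Corollary~\ref{cor:indep} and $K=\ker\ell\supseteq D$. By \eqref{eq:pair} for $f=0$ there is a branch $b$ with $\varepsilon_b=1$, so $\ell$ maps onto $T$, and $T\ne0$ by Lemma~\ref{lem:Tnonzero}. Thus $K$ is a proper essential submodule of $P$; by (E3) it is not injective and $E(K)=P$.

\emph{$M$ does not detect $K$.} Let $f\colon K\to M$, and take $b,b'$ as in \eqref{eq:pair} for $f|_D$. Let $U$ be the image of the homomorphism $\hat h_b-\hat h_{b'}\colon\widehat B\to P$. For $y\in\widehat B$ we have
\[
\ell\bigl(\hat h_b(y)-\hat h_{b'}(y)\bigr)=\varepsilon_b\pi(y)-\varepsilon_{b'}\pi(y)=\pi(y).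
\]
Hence $\ell(U)=T$, which gives $K+U=P$. If $u=\hat h_b(y)-\hat h_{b'}(y)$ lies in $K$, then $\pi(y)=0$, so $y\in B$ and $f(u)=fh_b(y)-fh_{b'}(y)=0$. By Lemma~\ref{lem:zero}, $f$ extends to $P=E(K)$, and $M$ is not indigent.
\end{proof}

\section{Extending homomorphisms into $T$}\label{sec:ext}

It remains to prove Proposition~\ref{prop:ext}. To extend a homomorphism $\ell\colon A_1\to T$ to one more element $x\in A$, we must find $t\in T$ that satisfies over $\ell(A_1)$ the linear equations that $x$ satisfies over $A_1$. To be able to continue afterwards, we must respect more. For example, if $x=yr$ for some $y\in A$, then $t$ must be of the form $t'r$ in $T$. The conditions to be respected are the solvability conditions for finite linear systems.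

A \emph{pp formula} $\psi(v_1,\dots,v_m)$ is given by a finite system of equations $\sum_jv_jr_{je}+\sum_ly_ls_{le}=0$, with coefficients in $R$, in the variables $v_1,\dots,v_m$ and further variables $y_1,\dots,y_n$. For a module $X$ and $\bar x\in X^m$ we write $X\models\psi(\bar x)$ if the system with $\bar v=\bar x$ has a solution $\bar y\in X^n$; such a solution is a tuple of \emph{witnesses}. The following properties are read off from the definition.
\begin{enumerate}
\item[(P1)] The tuples $\bar x$ with $X\models\psi(\bar x)$ form an additive subgroup of $X^m$.
\item[(P2)] If $g\colon X\to X'$ is a homomorphism and $X\models\psi(\bar x)$, then $X'\models\psi(g\bar x)$, with the images of the witnesses as witnesses.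
\item[(P3)] Finite conjunctions of pp formulas are pp formulas (join the systems, with disjoint sets of witness variables); so is $\exists v\,\psi$ (count $v$ among the witness variables); and so is the result of substituting $0$ or $R$-linear combinations of variables for the $v_j$.
\item[(P4)] There are at most $|R|+\aleph_0$ pp formulas.
\end{enumerate}
A \emph{condition} over $X$ is an expression $\psi(v,\bar x)$, where $\psi(v,\bar w)$ is a pp formula and $\bar x$ is a tuple in $X$. A set of conditions is \emph{satisfiable} in $X$ if one element $v\in X$ satisfies all of them, and \emph{finitely satisfiable} if each finite subset is satisfiable. Our aim is to pass from finite satisfiability to satisfiability in $T$. We do this first in the injective modules $C_i$ and then transfer the result to $J/B$.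

\begin{lemma}\label{lem:compact}
Every finitely satisfiable set $\Psi$ of conditions over an injective module $C$ is satisfiable in $C$.
\end{lemma}

\begin{proof}
Let $L=C\oplus L'$, where $L'$ is the free module on $v$ and on a separate set of witness variables for each condition in $\Psi$. With the parameters inserted, the left side of each equation of each condition is an element of $L$; let $Z\subseteq L$ be the submodule generated by these elements. We claim that $C\cap Z=0$. An element $c\in C\cap Z$ is a linear combination of left sides belonging to finitely many conditions. Define $\tau\colon L\to C$ as the identity on $C$, and by sending $v$ to a common solution of these conditions, their witness variables to witnesses, and all other variables to $0$. Then $\tau$ kills the left sides involved, so $c=\tau(c)=0$. Thus $C$ embeds in $L/Z$, and the identity of $C$ extends to a homomorphism $L/Z\to C$. The image of $v$ satisfies all conditions, with the images of the witness variables as witnesses.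
\end{proof}

\begin{lemma}\label{lem:los}
Let $\psi$ be a pp formula and $\bar c$ a tuple in $J$, with $i$-th coordinates $\bar c_i$. Then $J/B\models\psi(\pi\bar c)$ if and only if there is $i_0<\mu$ such that $C_i\models\psi(\bar c_i)$ for all $i\ge i_0$.
\end{lemma}

\begin{proof}
Suppose that $J/B\models\psi(\pi\bar c)$ and lift the witnesses to $J$. Each of the finitely many equations holds up to an element of $B$; these elements lie in one $B^{i_0}$, so all equations hold in the coordinates $i\ge i_0$. Conversely, choose witnesses in $C_i$ for $i\ge i_0$ and take $0$ in the coordinates $i<i_0$. The resulting tuple in $J$ solves the equations up to elements of $B^{i_0}$.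
\end{proof}

A finitely satisfiable set of conditions over $J/B$ need not be finitely satisfiable in any one coordinate: each finite subset is satisfiable from some index on, but the index depends on the subset. The remedy is a diagonal argument, in which coordinate $i$ is made responsible for a set $W_i$ of conditions that grows with $i$. For $\mu=\aleph_0$, coordinate $i$ solves the longest initial segment of the list of conditions that is known to be solvable there.

\begin{lemma}\label{lem:sat}
Every finitely satisfiable set of at most $\mu$ conditions over $T$ is satisfiable in $T$.
\end{lemma}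

\begin{proof}
The empty set is satisfiable, so we may list the conditions, with repetitions, as $\psi_k(v,\bar t_k)$ for $k<\mu$. Choose tuples $\bar c_k$ in $J$ with $\pi\bar c_k=\bar t_k$, and let $\bar c_{k,i}$ be their $i$-th coordinates. For a nonempty finite $G\subseteq\mu$, the pp formula $\exists v\bigwedge_{k\in G}\psi_k(v,\bar w_k)$ holds for $(\bar t_k)_{k\in G}$ in $T$, hence in $J/B$ by (P2). Lemma~\ref{lem:los} gives $i_G<\mu$ such that the conditions $\psi_k(v,\bar c_{k,i})$, $k\in G$, have a common solution in $C_i$ for all $i\ge i_G$. For $k<\mu$ let
\[
e(k)=\sup\{i_G:G\ne\emptyset\text{ finite with }\max G\le k\},\qquad W_i=\{k<\mu:e(k)\le i\}.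
\]
The ordinal $k+1$ has fewer than $\mu$ finite subsets, so $e(k)<\mu$ because $\mu$ is regular. If $G\subseteq W_i$ is finite and nonempty, then $i_G\le e(\max G)\le i$. Hence the set $\{\psi_k(v,\bar c_{k,i}):k\in W_i\}$ is finitely satisfiable in $C_i$, and by Lemma~\ref{lem:compact} some $u_i\in C_i$ satisfies it. Let $u=(u_i)_{i<\mu}\in J$. For each $k$ we have $k\in W_i$, and so $C_i\models\psi_k(u_i,\bar c_{k,i})$, for all $i\ge e(k)$. By Lemma~\ref{lem:los}, $J/B\models\psi_k(\pi u,\bar t_k)$. Applying $\rho$, which fixes $\bar t_k$, we get $T\models\psi_k(\rho\pi u,\bar t_k)$ for all $k$.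
\end{proof}

The number of conditions is limited by the length of the chain, because each condition must be picked up at an index below $\mu$. The hypotheses (i) and (ii) are two ways to ensure that $\mu$ conditions are enough.

\begin{lemma}\label{lem:inj}
In case \textup{(ii)} the module $T$ is injective.
\end{lemma}

\begin{proof}
Let $\varphi\colon\mathfrak a\to T$ with $\mathfrak a=\sum_{k<\mu}a_kR$. By Baer's criterion we have to satisfy the conditions $va_k=\varphi(a_k)$, $k<\mu$, in $T$, and by Lemma~\ref{lem:sat} it suffices to satisfy those with $k$ in a finite set $G$. Choose $c^k\in J$ with $\pi(c^k)=\varphi(a_k)$. By coherence the module of relations $\{s\in R^G:\sum_{k\in G}a_ks_k=0\}$ has a finite set of generators. For each generator $s$ we have $\pi(\sum_kc^ks_k)=\varphi(\sum_ka_ks_k)=0$, so $\sum_kc^ks_k\in B$. These finitely many elements lie in one $B^N$. For $i\ge N$ the elements $c^k_i$ $(k\in G)$ of $C_i$ satisfy the generating relations, hence all relations, so $a_k\mapsto c_i^k$ defines a homomorphism $\sum_{k\in G}a_kR\to C_i$. As $C_i$ is injective, there is $y_i\in C_i$ with $y_ia_k=c_i^k$ for $k\in G$. Put $y_i=0$ for $i<N$ and $y=(y_i)_{i<\mu}$. Then $ya_k-c^k\in B^N$,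 so $\pi(y)a_k=\varphi(a_k)$ and $\rho\pi(y)a_k=\varphi(a_k)$ for all $k\in G$.
\end{proof}

Coherence supplies the common bound $N$: each relation holds from some index on, and finitely many relations imply the others.

\begin{proof}[Proof of Proposition~\ref{prop:ext}]
In case (ii) the statement follows from Lemma~\ref{lem:inj}. Assume (i). For a submodule $A_1$ with $A_0\subseteq A_1\subseteq A$, call a homomorphism $\ell\colon A_1\to T$ \emph{good} if $A\models\psi(\bar a)$ implies $T\models\psi(\ell\bar a)$ for every pp formula $\psi$ and every tuple $\bar a$ in $A_1$. Here the witnesses for $\psi(\bar a)$ may lie anywhere in $A$. The map $\ell_0$ is good: given $\bar a$ in $A_0$, some homomorphism $A\to T$ agrees with $\ell_0$ on the entries of $\bar a$, and (P2) applies. The union of a chain of good maps is good, since a tuple lies in the domain of one member of the chain. By Zorn's lemma there is a maximal good extension $\ell\colon A_1\to T$ of $\ell_0$. Suppose that there is $x\in A\setminus A_1$, and let $\Psi$ be the set of all conditions $\psi(v,\ell\bar a)$ with $\bar a$ in $A_1$ and $A\models\psi(x,\bar a)$.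

The set $\Psi$ is finitely satisfiable in $T$. Indeed, if $A\models\psi_k(x,\bar a_k)$ for $k=1,\dots,n$, then the pp formula $\exists v\bigwedge_k\psi_k(v,\bar w_k)$ holds for $(\bar a_1,\dots,\bar a_n)$ in $A$, so it holds for $(\ell\bar a_1,\dots,\ell\bar a_n)$ in $T$.

The set $\Psi$ may be large, because $A_1$ is large, but one condition per formula suffices. Suppose that $A\models\psi(x,\bar a)$ and $A\models\psi(x,\bar a')$. By (P1), $A\models\psi(0,\bar a-\bar a')$, so $T\models\psi(0,\ell\bar a-\ell\bar a')$ since $\ell$ is good, and by (P1) again the conditions $\psi(v,\ell\bar a)$ and $\psi(v,\ell\bar a')$ have the same solutions in $T$. So $\Psi$ has a subset with the same solutions and at most $|R|+\aleph_0\le\mu$ members, by (P4) and (i). By Lemma~\ref{lem:sat}, some $t\in T$ satisfies $\Psi$.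

Define $\ell'\colon A_1+xR\to T$ by $\ell'(a+xr)=\ell(a)+tr$. If $a+xr=0$, then the condition $vr+\ell(a)=0$ belongs to $\Psi$, so $\ell(a)+tr=0$; thus $\ell'$ is a well-defined homomorphism. It is good: if $A\models\chi(a_1+xr_1,\dots,a_m+xr_m)$, let $\psi(v,\bar w)$ be the pp formula $\chi(w_1+vr_1,\dots,w_m+vr_m)$. Then $A\models\psi(x,\bar a)$, so $T\models\psi(t,\ell\bar a)$, which says that $T\models\chi(\ell(a_1)+tr_1,\dots,\ell(a_m)+tr_m)$. This contradicts the maximality of $\ell$. Hence $A_1=A$.
\end{proof}

This completes the proof of Theorem~\ref{thm:C}.

\section{Countable rings and small coherent rings}\label{sec:D}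

Over a von Neumann regular or right semihereditary ring, finitely generated right ideals are projective, hence finitely presented; so these rings are right coherent.

\begin{proof}[Proof of Corollary~\ref{cor:D}]
A right Noetherian ring has an indigent right module by Theorem~\ref{thm:B}. Let $R$ be a ring that is not right Noetherian; in particular $R$ is infinite.

(1) There is a strictly increasing chain $I_0\subsetneq I_1\subsetneq\cdots$ of right ideals, and $|R|\le\aleph_0$. Theorem~\ref{thm:C}(i) applies with $\mu=\aleph_0$.

(2) The chain has to be as long as the number of generators that right ideals require. Let $\gamma$ be the least infinite cardinal such that every right ideal is generated by at most $\gamma$ elements. Then $\gamma\le|R|<\aleph_\omega$, so $\gamma=\aleph_n$ for some $n<\omega$, and $\gamma$ is regular. Some right ideal $I'$ is not generated by fewer than $\gamma$ elements: for $n=0$ because $R$ is not right Noetherian, and for $n\ge1$ because $\aleph_{n-1}$ does not have the defining property of $\gamma$. Hence we can choose recursively $a_i\in I'\setminus\sum_{j<i}a_jR$ for $i<\gamma$. The right ideals $I_i=\sum_{j<i}a_jR$ form a chain of length $\gamma$, which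 is strictly increasing because $a_i\in I_{i+1}\setminus I_i$. Theorem~\ref{thm:C}(ii) applies with $\mu=\gamma$.
\end{proof}

The bound $|R|<\aleph_\omega$ is used only to ensure that $\gamma$ is $\aleph_0$ or a successor cardinal, which gives both the regularity of $\gamma$ and the right ideal $I'$.

\begin{thebibliography}{9}

\bibitem{source}
\emph{Preserving subinjectivity domain of a module},
\texttt{https://journal2.um.ac.id/\allowbreak index.php/\allowbreak jkma/\allowbreak article/\allowbreak download/\allowbreak 14948/\allowbreak full\%20pdf}.

\end{thebibliography}
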